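# Primitive groups whose greedy bases are far from optimal

## "The greedy algorithm loses at most a constant factor"

Let $G\le \mathrm{Sym}(\Omega)$ be a finite permutation group. All groups and sets in these notes are finite. For a subset or a list $\mathcal B$ of points, $G_{(\mathcal B)}$ denotes the pointwise stabilizer.

**Definition (base).** A base for $G$ is a subset $\mathcal B\subseteq\Omega$ with $G_{(\mathcal B)}=1$. The size of a smallest base is the base size $b(G)$.

**Definition (greedy base).** Start with $\mathcal B_0=\emptyset$. For $i\ge1$ put $\mathcal B_i=\mathcal B_{i-1}\cup\{\beta_i\}$, where $\beta_i$ lies in a longest orbit of $G_{(\mathcal B_{i-1})}$. Stop as soon as the stabilizer is trivial. A base obtained in this way, for some choice of the $\beta_i$, is a greedy base. The size of a largest greedy base is the greedy base size $\mathcal G(G)$.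

The rule is natural: picking $\beta_i$ in a longest orbit makes the next stabilizer as small as possible. How much worse than optimal can the outcome be? Blaha (1992) proved that
$$\mathcal G(G)\le \lceil b(G)\log\log|\Omega|\rceil+b(G)$$
for every finite permutation group, and that up to a constant this is best possible for general permutation groups. One would guess that primitive groups behave better. Recall that $G$ is primitive if it is transitive and the only $G$-invariant equivalence relations on $\Omega$ are equality and the universal relation. The guess has a name.

**Conjecture (Cameron's Greedy Conjecture).** There is an absolute constant $c$ such that $\mathcal G(G)\le c\,b(G)$ for every finite primitive permutation group $G$.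

Let us test it. For $\mathrm{Sym}(n)$ on $n\ge2$ points, the stabilizer of $k$ points is the symmetric group on the remaining $n-k$ points, so greedy takes one new point at a time and stops after $n-1$ steps. Since two points left unfixed can be swapped, $b(\mathrm{Sym}(n))=n-1$ as well.

For $\mathrm{AGL}_m(p)$ on $V=\mathbb F_p^m$ with $p\ge3$, we may take the first point to be $0$, and its stabilizer is $\mathrm{GL}_m(p)$. Suppose we have chosen independent vectors with span $U\ne V$. Their stabilizer fixes every vector of $U$ and is transitive on $V\setminus U$, because any vector outside $U$ extends the chosen list to part of a basis. As $|V\setminus U|\geq p^m-p^{m-1}>1$, greedy must pick a vector outside $U$. So every greedy base has $m+1$ points, and $b(\mathrm{AGL}_m(p))=m+1$, because a list of vectors has trivial stabilizer in $\mathrm{GL}_m(p)$ exactly when it spans.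

For small base size there is a general statement.

**Proposition 1.** If $G$ is transitive and $b(G)\le2$, then $\mathcal G(G)=b(G)$.

*Proof.* If $G=1$, both numbers are $0$. If $b(G)=1$, some orbit has length $|G|$. No orbit is longer, so every longest orbit has length $|G|$, and the first greedy point has trivial stabilizer. If $b(G)=2$ with base $\{\alpha,\beta\}$, then $\beta$ lies in an orbit of $G_\alpha$ of length $|G_\alpha|$. By transitivity every point stabilizer has an orbit of full length. So, after any first point, every longest orbit of the stabilizer has full length, and the second greedy point ends the process. $\square$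

The first case not covered is $b(G)=3$. If $G$ is transitive, the first greedy point is irrelevant and everything happens in a point stabilizer $G_0$, which is intransitive and has base size $2$. Intransitive groups of base size $2$ can mislead the greedy algorithm. Take $A=\mathbb F_2^6$ with basis $e_1,\dots,e_6$, the subgroups
$$H_1=\langle e_1,e_2,e_3\rangle,\qquad H_2=\langle e_4,e_5,e_6\rangle,\qquad H_3=\langle e_1,e_4\rangle,$$
and let $A$ act on the disjoint union of $A/H_1$, $A/H_2$, $A/H_3$, which has $8+8+16=32$ points. Since $A$ is abelian, every point of $A/H_i$ has stabilizer $H_i$. No $H_i$ is trivial but $H_1\cap H_2=1$, so the action is faithful and the base size is $2$. Greedy starts in the orbit of length $16$, leaving $H_3$ of order $4$. This fixes all of $A/H_3$ and has orbits of length $2$ on $A/H_1$ and $A/H_2$, because $|H_3\cap H_1|=|H_3\cap H_2|=2$. A point of $A/H_1$ leaves $\langle e_1\rangle$, and a point of $A/H_2$ leaves $\langle e_4\rangle$; in either case one more point is needed. So every greedy base has size $3$: the longest orbit was a bad start.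

Can a group that behaves like this, only much worse, be the point stabilizer of a primitive group? It can, and the conjecture is false.

## Large greedy bases with $b(G)=3$: the statements

A permutation group is *affine primitive* if it is primitive and has a regular normal elementary abelian subgroup. The *socle* is the subgroup generated by all minimal normal subgroups. A *regular orbit* is an orbit of points with trivial stabilizer.

**Theorem A.** For every $b\ge3$ and every $s\ge1$ there is a finite affine primitive group $G$ with $b(G)=b$ such that every greedy base of $G$ has size at least $b-1+s$. In particular there are primitive groups with $b(G)=3$ and $\mathcal G(G)$ arbitrarily large, so no constant $c$ as in Cameron's Greedy Conjecture exists.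

**Theorem B.**

1. The value $3$ is best possible: if $G$ is transitive and $b(G)\le2$, then $\mathcal G(G)=b(G)$.
2. For fixed $b\ge3$ the groups in Theorem A can be chosen, for each $s$, of degree $n=n(s)$ such that every greedy base has size at least $(1-o(1))\log^*n$ as $s\to\infty$.
3. There are also non-affine examples: for every $s\ge1$ there is a primitive group with nonabelian socle, $b(G)=4$, and every greedy base of size at least $s+3$.

Part 1 of Theorem B is Proposition 1. Everything else follows from one construction.

**Theorem C.** Let $K$ be $2$-transitive on $\Gamma$, $|\Gamma|=q\ge3$, let $0\in\Gamma$ and $X_0=K_0$. Let $t\ge2$ be such that $X_0$ has at least $q$ regular orbits on $\Gamma^t$. Let $s\ge1$ and let $p$ be a prime with $3s\le p\le q$. Then there is a transitive group $P_s$ of some degree $N_s$ such that $G=K\wr P_s$, in product action on $\Gamma^{N_s}$, is primitive, $b(G)\le t+1$, and every greedy base of $G$ has size at least $s+1+b(X_0)$, where $b(X_0)$ refers to $X_0$ acting on $\Gamma$. If moreover $X_0$ has exactly one regular orbit on $\Gamma^{t-1}$, then $b(G)=t+1$.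

## Product actions and the passage to a point stabilizer

**Definition (wreath product, product action).** Let $H$ act on $\Phi$ and let $Q\le\mathrm{Sym}(k)$. The group $H\wr Q=H^k\rtimes Q$ acts on $\Phi^k$: the element $(h_1,\dots,h_k)\sigma$ sends $(\varphi_i)$ to $(\psi_i)$ with $\psi_{\sigma(i)}=h_i\varphi_i$.

So $h_i$ acts on the entry in place $i$, and $\sigma$ then carries it to place $\sigma(i)$. The action is faithful if $H$ is faithful on $\Phi$ and $|\Phi|\ge2$. We use the standard identification
$$(H\wr Q_1)\wr Q_2=H\wr(Q_1\wr Q_2)\quad\text{on}\quad (\Phi^{k_1})^{k_2}=\Phi^{k_1k_2},$$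
where $Q_1\wr Q_2$ acts imprimitively on $k_1k_2$ points: there are $k_2$ blocks of size $k_1$, one copy of $Q_1$ acts inside each block, and $Q_2$ permutes the blocks. It is transitive if $Q_1$ and $Q_2$ are.

Here is a small example, which we shall use again. Let $X=\{\pm1\}$ act on $\mathbb F_3$, and consider $X\wr C_3$ on $\mathbb F_3^3$. An orbit is determined by the support of a vector up to rotation. There is the zero vector; $6$ vectors with one nonzero entry; $3\cdot 2^2=12$ vectors with two nonzero entries; and $8$ with three. So the orbit lengths are $1,6,12,8$.

There is also a diagonal action. A $t$-tuple of points of $\Phi^k$ is a $k\times t$ array over $\Phi$. Reading it by rows identifies $(\Phi^k)^t$ with $(\Phi^t)^k$, and under this identification the diagonal action of $H\wr Q$ on $(\Phi^k)^t$ becomes the wreath action on $(\Phi^t)^k$ built from the diagonal action of $H$ on $\Phi^t$. For $t\ge1$,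
$$b(H)\le t\iff H\text{ has a regular orbit on }\Phi^t, \tag{1}$$
since a base of size at most $t$ can be written as a $t$-tuple by repeating points (a trivial group is no exception).

**Definition (greedy sequence, $g$).** Let $H$ act faithfully, not necessarily transitively, on $\Phi$. A greedy sequence is $\beta_1,\dots,\beta_l$ with $\beta_i$ in a longest orbit of $H_{(\beta_1,\dots,\beta_{i-1})}$, stopping as soon as the stabilizer is trivial. The minimum size of a greedy base is denoted $g(H,\Phi)$, or $g(H)$.

While the stabilizer is nontrivial its longest orbit has length greater than $1$, so $\beta_i$ is new and the stabilizer strictly shrinks. Hence $l$ is the size of the greedy base. Clearly $b(H)\le g(H)\le\mathcal G(H)$. Applying an element of $H$ to all terms of a greedy sequence gives another greedy sequence of the same length. To prove that every greedy base is large, we bound $g$ from below.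

**Lemma 2.** If $G$ is nontrivial and transitive on $\Omega$ and $0\in\Omega$, then $b(G)=1+b(G_0)$ and $g(G)=1+g(G_0)$.

*Proof.* A smallest base of $G$ is nonempty and can be moved by $G$ so that it contains $0$; its other points form a base of $G_0$. Conversely, adding $0$ to a base of $G_0$ gives a base of $G$. This proves the first equality. The unique orbit of $G$ is its longest orbit, so the first greedy point is arbitrary and can be moved to $0$; what follows is exactly a greedy sequence of $G_0$. $\square$

**Lemma 3.** Let $K$ be $2$-transitive on $\Gamma$ with $|\Gamma|\ge3$, and let $P$ be transitive of degree $N$. Then $K\wr P$ is primitive on $\Gamma^N$.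

This is a case of Dixon–Mortimer, *Permutation Groups*, Lemma 2.7A. Here is a direct argument.

*Proof.* The group is transitive because $K^N$ is. Let $\sim$ be an invariant equivalence relation other than equality. By transitivity $(0,\dots,0)\sim z$ for some $z$ with a coordinate $z_i\ne0$. Since $K_0$ is transitive on $\Gamma\setminus\{0\}$, which has at least two points, some $x\in K_0$ has $xz_i\ne z_i$. Let $x$ act in coordinate $i$ only. It fixes $(0,\dots,0)$ and sends $z$ to a point $z'$ differing from $z$ exactly in coordinate $i$. So $z'\sim(0,\dots,0)\sim z$. Now apply elements of $K^N$: $2$-transitivity in coordinate $i$ and transitivity in the others show that any two points differing only in coordinate $i$ are equivalent. As $P$ is transitive, the same holds for each coordinate. Changing one coordinate at a time connects any two points, so $\sim$ is universal. $\square$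

Our groups will be $G=K\wr P$. An element $(k_i)\sigma$ fixes $(0,\dots,0)$ exactly when every $k_i$ fixes $0$, so the point stabilizer is $X_0\wr P$ with $X_0=K_0$. The task is therefore to choose $P$ such that $X_0\wr P$ has small base size while all its greedy sequences are long.

## Outer symmetric groups: a unique longest orbit, and the price of $\mathrm{Sym}(|\Phi|)$

The plan is to enlarge $X$ to a group $X'$ for which the first greedy point is wasted: its stabilizer should contain a full copy of $X$ as a direct factor. Lemma 4 says that such a factor still has to be dealt with.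

**Lemma 4.** If $A$ on $\Phi_1$ and $E$ on $\Phi_2$ are faithful, then $g(A\times E,\Phi_1\times\Phi_2)\ge g(A,\Phi_1)$.

*Proof.* The pointwise stabilizer of points $(\alpha_i,\varepsilon_i)$, $i<k$, is $A_{(\alpha_1,\dots,\alpha_{k-1})}\times E_{(\varepsilon_1,\dots,\varepsilon_{k-1})}$. Its orbits are the products of an orbit of the first factor with an orbit of the second, so a longest orbit is a product of longest orbits. Hence, for any greedy sequence $(\alpha_i,\varepsilon_i)$ of $A\times E$, the sequence $\alpha_1,\alpha_2,\dots$, cut off when its stabilizer in $A$ becomes trivial, is a greedy sequence for $A$. It is no longer than the original. $\square$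

How can one force the greedy algorithm to choose a particular kind of point? In a wreath product with $\mathrm{Sym}(a)$, a tuple that mixes entries from many orbits gains a multinomial factor, and this makes the shape of the longest orbit controllable.

**Lemma 5.** Let $Y$ act faithfully on $\Psi$ with $|\Psi|\ge2$, let $h>0$, and let $a=\sum_\tau\lfloor|\tau|/h\rfloor$, where $\tau$ runs over the $Y$-orbits on $\Psi$. Assume $a\ge1$. Then $Y\wr\mathrm{Sym}(a)$ has a unique longest orbit on $\Psi^a$: it consists of the tuples having exactly $n_\tau=\lfloor|\tau|/h\rfloor$ entries in $\tau$, for each $\tau$. If $\beta$ is a tuple in this orbit whose entries in $\tau$ are all equal to one point $\psi_\tau$, then its stabilizer is $\prod_\tau\big(Y_{\psi_\tau}\wr\mathrm{Sym}(n_\tau)\big)$, acting componentwise on $\prod_\tau\Psi^{n_\tau}$, where the products are over $\tau$ with $n_\tau\ge1$.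

*Proof.* Let $(\psi_1,\dots,\psi_a)$ have $m_\tau$ entries in $\tau$, so $\sum_\tau m_\tau=a$. Its orbit consists of all tuples with the same numbers $m_\tau$. There are $a!/\prod_\tau m_\tau!$ ways to place the types, and $\prod_\tau|\tau|^{m_\tau}$ ways to fill them in. So the length is
$$a!\prod_\tau\frac{|\tau|^{m_\tau}}{m_\tau!}=a!\prod_\tau\prod_{k=1}^{m_\tau}v(\tau,k),\qquad v(\tau,k)=\frac{|\tau|}{k}. \tag{2}$$
This is $a!$ times a product of the numbers $v(\tau,k)$ over a set $S$ of exactly $a$ index pairs. Let $T$ be the set of all pairs with $v(\tau,k)\ge h$, that is, with $k\le|\tau|/h$. By the choice of $a$ it has exactly $a$ elements. If $S\ne T$, then $|S\setminus T|=|T\setminus S|>0$, every value on $S\setminus T$ is less than $h$, and every value on $T\setminus S$ is at least $h$; so the product over $S$ is strictly smaller than that over $T$. And $S=T$ means $m_\tau=\lfloor|\tau|/h\rfloor$ for all $\tau$.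

For the stabilizer, let $I_\tau$ be the set of places where $\beta$ has entry $\psi_\tau$. An element $(y_1,\dots,y_a)\pi$ fixes $\beta$ iff $y_i\beta_i=\beta_{\pi(i)}$ for all $i$. Then $\beta_i$ and $\beta_{\pi(i)}$ lie in the same $Y$-orbit, so $\pi$ preserves every $I_\tau$, and for $i\in I_\tau$ the condition reads $y_i\psi_\tau=\psi_\tau$. This is the asserted group. $\square$

The most direct use of this lemma is the following. Let $X\ne1$ act faithfully on $\Phi$ and fix a point $o$. Take $Y=X$ and $h=1$. Then $a=|\Phi|$ and $n_\tau=|\tau|$, so the orbit $\{o\}$ occurs exactly once in the longest orbit. The stabilizer of $\beta$ has a factor $X_o=X$ acting on $\Phi$, and by Lemma 4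
$$g\big(X\wr\mathrm{Sym}(|\Phi|)\big)\ge1+g(X,\Phi).$$
The new group fixes $(o,\dots,o)$, so the step can be repeated. Each round costs the greedy algorithm at least one more point. What happens to the base size? We need a count.

**Lemma 6.** Let $X$ act faithfully on $\Phi$ with $|\Phi|\ge2$, let $t\ge1$, and let $r$ be the number of regular orbits of $X$ on $\Phi^t$.

1. If $p$ is prime, then $X\wr C_p$ has exactly $(r^p-r)/p$ regular orbits on $(\Phi^p)^t$.
2. For $a\ge1$, $X\wr\mathrm{Sym}(a)$ has exactly $\binom ra$ regular orbits on $(\Phi^a)^t$.

*Proof.* Read the points as tuples $z$ with entries in $\Phi^t$. If $z$ has trivial stabilizer, then each entry lies in a regular $X$-orbit, because each copy of $X$ in the base group acts on one entry only. So let the entries lie in regular orbits $O_1,O_2,\dots$.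

For part 1, suppose first that all $O_i$ are equal. Let $\sigma$ generate $C_p$ and choose $h_i\in X$ with $h_iz_i=z_{\sigma(i)}$. Then $(h_i)\sigma\ne1$ fixes $z$. Now suppose they are not all equal, and let $(h_i)\sigma$ fix $z$. Then $O_{\sigma(i)}=O_i$ for all $i$. If $\sigma\ne1$, it generates $C_p$ because $p$ is prime, so the sequence of orbits would be constant. Hence $\sigma=1$, and then every $h_i$ fixes a point of a regular orbit, so $h_i=1$. Thus the tuples with trivial stabilizer are those with a nonconstant sequence of regular orbits. Two of them are in the same $X\wr C_p$-orbit iff their sequences of orbits are rotations of each other. There are $r^p-r$ nonconstant sequences, and each has $p$ distinct rotations.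

For part 2, suppose two entries $z_i,z_j$ lie in the same orbit. With $xz_i=z_j$, the transposition $(i\,j)$ combined with $x$ in place $i$ and $x^{-1}$ in place $j$ fixes $z$. If the orbits are pairwise distinct, an element $(h_i)\sigma$ fixing $z$ must have $\sigma=1$ and then all $h_i=1$. Two such tuples are in the same orbit iff they have the same set of $a$ orbits. $\square$

Now run the direct approach with $X=\mathbb F_p^*$ acting on $\mathbb F_p$, $p\ge3$, and $t=2$. Every nonzero vector of $\mathbb F_p^2$ is regular, so there are $r=(p^2-1)/(p-1)=p+1$ regular orbits on pairs. In the first round $a=p$, and the new group has $\binom{p+1}{p}=p+1$ regular orbits on pairs; base size at most $2$ survives. But the new set has $p^p$ points. In the second round $a=p^p>p+1$, and $\binom{p+1}{a}=0$: by (1) the base size is now larger than $2$. This is the exact obstruction. The number $a$ must not exceed the number of regular orbits, yet $a$ is the size of the whole set, while $\binom ra$ hardly grows. We need a much higher threshold $h$ relative to the set on which the symmetric wreath product is built, and still a type $\tau$ of length exactly $h$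 whose stabilizer contains $X$.

## A cyclic layer and the orbit of $(o,x,\dots,x)$

Let $X\ne1$ act faithfully on $\Phi$ and fix $o$. Let $\omega$ be the length of a longest $X$-orbit, let $x$ be a point in an orbit of length $\omega$, and let $p$ be prime. Since $X\ne1$ is faithful, $\omega\ge2$ and $x\ne o$. In $Y=X\wr C_p$ on $\Psi=\Phi^p$ consider $\psi^*=(o,x,\dots,x)$.

We compute its stabilizer. An element of $Y$ with nontrivial $C_p$-part moves coordinate $1$ to some coordinate $i\ne1$. The image of $\psi^*$ then has entry $o$ in place $i$, because $X$ fixes $o$, whereas $\psi^*$ has $x\ne o$ there. So only elements of $X^p$ can fix $\psi^*$, and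
$$Y_{\psi^*}=X\times(X_x)^{p-1}, \tag{3}$$
acting componentwise on $\Phi^p$. This contains the full copy of $X$ that we want. The orbit $\tau^*$ of $\psi^*$ has length
$$|\tau^*|=\frac{p\,|X|^p}{|X|\,|X_x|^{p-1}}=p\,\omega^{p-1}=:h. \tag{4}$$

The cyclic layer does not work by itself. For $X=\{\pm1\}$ on $\mathbb F_3$ and $p=3$ all is well: the lengths are $1,6,12,8$, and $\tau^*$ is the orbit of length $12$. But suppose $X$ has a further orbit of length $\omega'$ with $1<\omega'<\omega$, and let $y$ be a point of it. The sequence of $X$-orbits of $(y,x,\dots,x)$ is not constant, so it has $p$ rotations and its $Y$-orbit has length $p\,\omega'\omega^{p-1}>h$. The greedy algorithm then does not choose $\psi^*$. This happens already in the second round of the example, where $X$ has orbit lengths $1,6,12,8$.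

The idea is to use both layers, first $C_p$ and then $\mathrm{Sym}(a)$, with $h=p\,\omega^{p-1}$ as the threshold in Lemma 5. Then $\tau^*$ need not be the longest orbit of $Y$; it occurs with multiplicity $\lfloor|\tau^*|/h\rfloor=1$ regardless. And the price is now affordable: roughly, the number of regular orbits first rises from $r$ to $r^p/p$, while
$$a\le\frac{|\Phi|^p}{h}=\frac{|\Phi|}{p}\Big(\frac{|\Phi|}{\omega}\Big)^{p-1},$$
which we shall bound by $|\Phi|^2/p$. A $p$-th power is compared with a square.

**Lemma 7.** Let $X$ be a nontrivial group acting faithfully on $\Phi$ and fixing a point $o\in\Phi$. Let $\omega$ be the length of a longest $X$-orbit, $p$ a prime, $Y=X\wr C_p$ acting on $\Psi=\Phi^p$, and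
$$h=p\,\omega^{p-1},\qquad a=\sum_\tau\Big\lfloor\frac{|\tau|}{h}\Big\rfloor,$$
where $\tau$ runs over the $Y$-orbits on $\Psi$. Let $X'=Y\wr\mathrm{Sym}(a)$ act on $\Phi'=\Psi^a=\Phi^{pa}$. Then $1\le a\le|\Phi|^p/h$, $X'$ fixes $(o,\dots,o)$, and $g(X',\Phi')\ge1+g(X,\Phi)$.

*Proof.* By (4), $\tau^*$ contributes $1$ to the sum, so $a\ge1$. Also $a\le\sum_\tau|\tau|/h=|\Phi|^p/h$. Since $X$ fixes $o$, the group $X'$ fixes $(o,\dots,o)$.

Let $\beta_1,\dots,\beta_l$ be a greedy sequence of $X'$. By Lemma 5 the point $\beta_1$ lies in the unique longest orbit. Applying an element of $X'$ to the whole sequence, we may assume that the entries of $\beta_1$ in each $\tau$ are all equal to a fixed $\psi_\tau$, with $\psi_{\tau^*}=\psi^*$. By Lemma 5 the stabilizer of $\beta_1$ is $\prod_\tau(Y_{\psi_\tau}\wr\mathrm{Sym}(n_\tau))$, acting componentwise. Since $n_{\tau^*}=1$, one factor is $Y_{\psi^*}$ acting on $\Psi=\Phi^p$, and by (3) this has $X$, acting on the first coordinate, as a direct factor. So the stabilizer of $\beta_1$ is $X\times E$ acting componentwise on $\Phi\times\Phi''=\Phi'$, where $\Phi''$ collects all other coordinates. As $X'$ is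 faithful, $E$ is faithful on $\Phi''$. This stabilizer is nontrivial, and $\beta_2,\dots,\beta_l$ is a greedy sequence for it. By Lemma 4, $l-1\ge g(X,\Phi)$. $\square$

Let us carry out two rounds by hand, with $X_0=\{\pm1\}$ on $\Gamma=\mathbb F_3$, $o=0$, $p=3$. In the first round $\omega=2$, $h=12$, and the $Y$-orbits have lengths $1,6,12,8$. So $a=1$ and $X_1=\{\pm1\}\wr C_3$ on $\mathbb F_3^3$. Call its orbits $A,B,C,D$, of lengths $1,6,12,8$. In the second round $\omega=12$ and $h=3\cdot12^2=432$. An orbit of $X_1\wr C_3$ is given by a cyclic word of length $3$ in $A,B,C,D$. Its length is the product of the three lengths, times $3$ if the word is not constant. Those of length at least $432$ are: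

| word | length | $\lfloor\text{length}/432\rfloor$ |
|---|---|---|
| $CCC$ | $1728$ | $4$ |
| $DDD$ | $512$ | $1$ |
| $ACC$ | $432$ | $1$ |
| $BBC$ | $1296$ | $3$ |
| $BCC$ | $2592$ | $6$ |
| $BBD$ | $864$ | $2$ |
| $BDD$ | $1152$ | $2$ |
| $CCD$ | $3456$ | $8$ |
| $CDD$ | $2304$ | $5$ |
| $BCD$ and $BDC$ | $1728$ each | $4$ each |

All other words give less: $AAA$ gives $1$, $BBB$ gives $216$, $AAB,AAC,AAD$ give $18,36,24$, $ABB$ and $ADD$ give $108$ and $192$, and the two cyclic orders of $ABC$, $ABD$, $ACD$ give $216$, $144$, $288$ each. (All the lengths add up to $27^3=19683$.) The word $ACC$ is $\tau^*$; the orbit $CCD$ is eight times as long, which is the failure of the bare cyclic layer. The sum of the last column is $a=40$, and $X_2=(X_1\wr C_3)\wr\mathrm{Sym}(40)$ acts on $\Gamma^{360}$. In its longest orbit, $ACC$ occurs exactly once. By Lemma 7, $g(X_2)\ge2+g(X_0)=3$.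

The base size has not grown. On pairs $X_0$ has $8/2=4$ regular orbits. By Lemma 6, $X_1$ has $(4^3-4)/3=20$; then $X_1\wr C_3$ has $(20^3-20)/3=2660$; and $X_2$ has $\binom{2660}{40}>0$. So $b(X_2)\le2$. On single points $X_0$ has one regular orbit, so its subgroup-factor $X_0\wr C_3$ on three coordinates has $(1-1)/3=0$ regular orbits, and $b(X_2)=2$. With $K=\mathrm{AGL}_1(3)$ and $P=(C_3\wr C_3)\wr\mathrm{Sym}(40)$, Lemmas 2 and 3 give a primitive group $K\wr P$ of degree $3^{360}$ with base size $3$, all of whose greedy bases have size at least $4$.

## Iteration: the proof of Theorem C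

Let $K,\Gamma,q,X_0,t,s,p$ be as in Theorem C.

**Step 1: the groups.** This step fixes $P_s$ and shows that $G$ is primitive. Put $\Phi_0=\Gamma$, $o_0=0$, $N_0=1$. The group $X_0$ is faithful on $\Gamma$, and nontrivial because it is transitive on $q-1\ge2$ points. Given a nontrivial group $X_j$, faithful on $\Phi_j=\Gamma^{N_j}$ and fixing $o_j=(0,\dots,0)$, apply Lemma 7 with the prime $p$. Let $\omega_j$ be the longest orbit length of $X_j$, let $a_{j+1}$ be the number $a$ of the lemma, and put
$$X_{j+1}=(X_j\wr C_p)\wr\mathrm{Sym}(a_{j+1})\ \text{ on }\ \Phi_{j+1}=\Gamma^{N_{j+1}},\qquad N_{j+1}=p\,a_{j+1}N_j .$$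
By associativity of wreath products, $X_j=X_0\wr P_j$, where $P_0=1$ and $P_{j+1}=(P_j\wr C_p)\wr\mathrm{Sym}(a_{j+1})$ acts imprimitively on $N_{j+1}$ points. Each $P_j$ is transitive. Let $G=K\wr P_s$ on $\Gamma^{N_s}$. By Lemma 3 it is primitive. The stabilizer of $(0,\dots,0)$ is $X_0\wr P_s=X_s$, so by Lemma 2
$$b(G)=1+b(X_s),\qquad g(G)=1+g(X_s,\Phi_s). \tag{5}$$

**Step 2: every greedy base is large.** Applying Lemma 7 $s$ times gives $g(X_s,\Phi_s)\ge s+g(X_0,\Gamma)\ge s+b(X_0)$. By (5) every greedy base of $G$ has size at least $s+1+b(X_0)$.

**Step 3: the numbers $a_{j+1}$ are not too large.** This bounds the price of one round. Write $N=N_j$. Since $X_0^{N}\le X_j$ and $X_0$ is transitive on $\Gamma\setminus\{0\}$, the $X_j$-orbit of a tuple without zero entries has length at least $(q-1)^{N}$. So $\omega_j\ge(q-1)^N$, and Lemma 7 gives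
$$a_{j+1}\le\frac{q^{pN}}{p\,(q-1)^{(p-1)N}}=\frac{q^N}{p}\Big(\frac{q}{q-1}\Big)^{(p-1)N}<\frac{q^{2N}}{p}. \tag{6}$$
The last inequality holds because $p\le q$ and
$$\Big(1+\frac1{q-1}\Big)^{p-1}<e^{(p-1)/(q-1)}\le e<3\le q .$$
Consequently
$$2p\,a_{j+1}<2q^{2N_j}\le q^{3N_j}. \tag{7}$$

**Step 4: regular orbits on $t$-tuples survive all $s$ rounds.** This is what keeps the base size bounded. Let $r_j$ be the number of regular orbits of $X_j$ on $\Phi_j^t$. We claim that
$$r_j\ge q^{\beta_jN_j},\qquad \beta_j=1-\frac{3j}{p}\qquad(0\le j\le s). \tag{8}$$
Since $p\ge3s$, all these $\beta_j$ are nonnegative. For $j=0$ the claim is the hypothesis $r_0\ge q$. Suppose it holds for some $j<s$. Then $3j<3s\le p$, so $\beta_j>0$, hence $r_j>1$, that is, $r_j\ge2$. By Lemma 6, part 1, $X_j\wr C_p$ has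
$$R=\frac{r_j^p-r_j}{p}\ge\frac{r_j^p}{2p}$$
regular orbits on $t$-tuples; the inequality says $r_j^{p-1}\ge2$, which is true. By part 2, $r_{j+1}=\binom{R}{a_{j+1}}$. Using the induction hypothesis and (7),
$$\frac{R}{a_{j+1}}\ge\frac{r_j^p}{2p\,a_{j+1}}\ge q^{p\beta_jN_j-3N_j}=q^{pN_j(\beta_j-3/p)}=q^{pN_j\beta_{j+1}}\ge1,$$
where the last inequality uses $\beta_{j+1}\ge0$, true since $j+1\le s$. So $1\le a_{j+1}\le R$. For $1\le a\le R$ we have $\binom Ra=\prod_{i=0}^{a-1}\frac{R-i}{a-i}\ge(R/a)^a$, because each factor is at least $R/a$. Therefore
$$r_{j+1}\ge\Big(\frac R{a_{j+1}}\Big)^{a_{j+1}}\ge q^{p\,a_{j+1}N_j\beta_{j+1}}=q^{\beta_{j+1}N_{j+1}},$$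
which proves (8). One round costs exactly $3/p$ in the exponent $\beta$, and $p\ge3s$ pays for $s$ rounds.

In particular $r_s\ge1$, so $b(X_s)\le t$ by (1), and $b(G)\le t+1$ by (5).

**Step 5: equality.** Suppose $X_0$ has exactly one regular orbit on $\Gamma^{t-1}$; we show that $b(X_s)$ is not smaller than $t$. As $s\ge1$, the group $X_s$ contains a subgroup $X_0\wr C_p$ acting on some $p$ of the $N_s$ coordinates and trivially on the others. If $b(X_s)\le t-1$, then by (1), applicable as $t-1\ge1$, some $z\in(\Gamma^{t-1})^{N_s}$ has trivial stabilizer in $X_s$. Then its $p$ entries in those coordinates form a point with trivial stabilizer in $X_0\wr C_p$. But by Lemma 6, part 1, with $r=1$ and $t-1$ in place of $t$, the group $X_0\wr C_p$ has $(1^p-1)/p=0$ regular orbits there. This contradiction shows $b(X_s)=t$ and $b(G)=t+1$. This completes the proof of Theorem C. $\square$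

## Affine groups over $\mathrm{GL}_m(p)$: the proof of Theorem A

Let $b\ge3$ and $s\ge1$. Put $m=b-2\ge1$, let $p\ge3s$ be prime, and take
$$K=\mathrm{AGL}_m(p),\quad\Gamma=\mathbb F_p^m,\quad q=p^m,\quad X_0=\mathrm{GL}_m(p),\quad t=m+1 .$$

**Step 1: the hypotheses of Theorem C.** We have $q\ge p\ge3$, $t\ge2$ and $3s\le p\le q$. The group $K$ is $2$-transitive, since $\mathrm{GL}_m(p)$ is transitive on nonzero vectors. A tuple of vectors has trivial stabilizer in $\mathrm{GL}_m(p)$ iff it spans $\mathbb F_p^m$. Hence $b(X_0)=m$. The $m$-tuples with trivial stabilizer are the ordered bases of $\mathbb F_p^m$, and these form a single orbit, so there is exactly one regular orbit on $\Gamma^m=\Gamma^{t-1}$. Now write an $(m+1)$-tuple as the columns of an $m\times(m+1)$ matrix, on which $\mathrm{GL}_m(p)$ acts by left multiplication. The regular orbits are the classes of matrices of rank $m$, and two such matrices are in the same class iff they have the same row space. So the regular orbits on $\Gamma^t$ correspond to the $m$-dimensional subspaces of $\mathbb F_p^{m+1}$. Their number is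
$$\frac{p^{m+1}-1}{p-1}=1+p+\dots+p^m\ge p^m=q .$$

**Step 2: conclusion.** Theorem C gives a primitive group $G=K\wr P_s$ with $b(G)=t+1=m+2=b$, all of whose greedy bases have size at least $s+1+m=b-1+s$.

**Step 3: $G$ is affine.** The translations in the $N_s$ coordinates form an elementary abelian group $V=\mathbb F_p^{mN_s}$. It is regular on $\Gamma^{N_s}$. It is normal in $G$, because the translation group is normal in $K$ and $P_s$ permutes the coordinates. So $G=V\rtimes X_s$ with $X_s=\mathrm{GL}_m(p)\wr P_s$ is affine. One can also see primitivity directly, because $X_s$ is irreducible on $V$: let $U\ne0$ be a submodule and $v\in U$ with $v_i\ne0$. Applying $-1$ in coordinate $i$ and subtracting from $v$ gives $2v_i\ne0$ supported in coordinate $i$. Since $\mathrm{GL}_m(p)$ is irreducible, $U$ contains all vectors supported there, and since $P_s$ is transitive, $U=V$.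

For $b=3$, that is $m=1$, we get $\mathcal G(G)/b(G)\ge(s+2)/3$ for every $s$. This proves Theorem A and disproves the conjecture. $\square$

## The degree and $\log^*$: Theorem B, part 2

Recall that $\log^*x$ is the number of times $\log_2$ must be applied to $x$ until the result is at most $1$; for instance $\log^*16=3$, via $16\mapsto4\mapsto2\mapsto1$. It is nondecreasing, and $\log^*(2^x)=1+\log^*x$ for $x>0$.

Fix $b\ge3$. In the proof of Theorem A choose $p$ to be the least prime with $p\ge3s$. By Bertrand's postulate $p<6s$. Put $n_j=q^{N_j}$ and $e_j=\log_2n_j$. The degree of $G$ is $n=n_s$.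

**Step 1: one round is at most one exponential.** By (6), $p\,a_{j+1}<q^{2N_j}$, so
$$N_{j+1}=p\,a_{j+1}N_j<q^{2N_j}N_j\le n_j^3,$$
since $N_j\le q^{N_j}$. As $\log_2q\le q\le n_j$,
$$e_{j+1}=N_{j+1}\log_2q\le n_j^4=2^{4e_j}.$$
To absorb the factor $4$, put $w_j=8e_j+2$. Then
$$w_{j+1}\le2^{4e_j+3}+2\le2^{4e_j+4}\le2^{8e_j+2}=2^{w_j},$$
where the last inequality needs $e_j\ge\frac12$; indeed $e_j\ge\log_23>1$.

**Step 2: $s$ rounds.** By monotonicity $\log^*w_{j+1}\le1+\log^*w_j$, so $\log^*w_s\le s+\log^*w_0$. Since $n=2^{e_s}\le2^{w_s}$,
$$\log^*n\le1+s+\log^*w_0,\qquad w_0=8m\log_2p+2\le8(b-2)\log_2(6s)+2 .$$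

**Step 3: comparison with greedy bases.** Put $\varepsilon(s)=\log^*\big(8(b-2)\log_2(6s)+2\big)$. Every greedy base has size at least
$$b-1+s\ge\log^*n+b-2-\varepsilon(s). \tag{9}$$
For fixed $b$ we have $\varepsilon(s)=o(s)$. If $s\ge\log^*n$, then $b-1+s\ge\log^*n$. If $s<\log^*n$, then $\varepsilon(s)=\frac{\varepsilon(s)}s\,s\le\frac{\varepsilon(s)}s\log^*n$, and (9) gives at least $\big(1-\frac{\varepsilon(s)}s\big)\log^*n$. In both cases the size is at least $(1-o(1))\log^*n$ as $s\to\infty$. This proves part 2. $\square$

For fixed $b\ge3$, Blaha's theorem bounds $\mathcal G(G)$ above by a quantity of order $\log\log n$, and these examples have order at least $\log^*n$. The argument does not determine the optimal growth rate for primitive groups.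

## $\mathrm{PGL}_2(p)$ on the projective line: Theorem B, part 3

Let $s\ge1$, let $p\ge\max(5,3s)$ be prime, and let $K=\mathrm{PGL}_2(p)$ act on the projective line $\Gamma$, so $q=p+1$. Write $0$ for the chosen point of $\Gamma$.

**Step 1: the hypotheses of Theorem C with $t=3$.** The group $K$ is sharply $3$-transitive. Hence $X_0=K_0\cong\mathrm{AGL}_1(p)$ has order $p(p-1)$ and is sharply $2$-transitive on the $p$ points of $\Gamma\setminus\{0\}$. A tuple with at least two distinct points of $\Gamma\setminus\{0\}$ has trivial stabilizer in $X_0$. Any other tuple has all its entries in $\{0,\gamma\}$ for some $\gamma\ne0$, and its stabilizer contains $(X_0)_\gamma$, of order $p-1>1$. Therefore $b(X_0)=2$, and the regular points of $\Gamma^2$ are the $p(p-1)$ ordered pairs of distinct points of $\Gamma\setminus\{0\}$, which form exactly one orbit. In $\Gamma^3$ the triples with nontrivial stabilizer are $(0,0,0)$ and, for each of the $p$ points $\gamma\ne0$, the $2^3-1=7$ other triples with entries in $\{0,\gamma\}$. So the number of regular orbits on $\Gamma^3$ is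
$$\frac{(p+1)^3-1-7p}{p(p-1)}=\frac{p^2+3p-4}{p-1}=p+4\ge q .$$
Also $3s\le p\le q$. Theorem C gives a primitive group $G=K\wr P_s$ with $b(G)=4$ and every greedy base of size at least $s+1+2=s+3$.

**Step 2: the socle is nonabelian and $G$ is not affine.** Let $T=\mathrm{PSL}_2(p)$, which is nonabelian simple as $p\ge5$, and is normal in $K$. Then $T^{N_s}$ is normal in $G$. A normal subgroup of $G$ contained in $T^{N_s}$ is normal in $T^{N_s}$, hence is a product of some of the simple factors. The factors are permuted transitively by $P_s$, so the product is over none or all of them. Thus $T^{N_s}$ is a nonabelian minimal normal subgroup, and the socle is nonabelian.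

In an affine primitive group with regular normal elementary abelian subgroup $V$, the only minimal normal subgroup is $V$. First, a nontrivial normal subgroup of a primitive group is transitive, because its orbits are the classes of an invariant equivalence relation; inside the regular group $V$ it must therefore be all of $V$, so $V$ is minimal normal. Second, another minimal normal subgroup would meet $V$ trivially and so centralize $V$. But an element $c$ centralizing the transitive abelian group $V$ lies in $V$: for a point $\alpha$ choose $v\in V$ with $v\alpha=c\alpha$; then $v^{-1}c$ fixes $\alpha$ and commutes with the transitive group $V$, so it fixes every point, and $c=v$. Since $G$ has the nonabelian minimal normal subgroup $T^{N_s}$, it is not affine. This proves part 3 and completes the proof of Theorem B. $\square$
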